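# Record times, towers of exponentials, and a $\Psi^*$-algebra that is not submultiplicative

All algebras are complex and unital unless we say otherwise (the algebras $E$ and $\mathcal A_0$ below have no unit). "Fréchet algebra" means complete, metrizable, locally convex, with jointly continuous multiplication. $\log$ is the natural logarithm.

## Weights growing along a tower, and a matrix algebra built from them

Let $t_0=1$, $t_{j+1}=2^{t_j}$, so the sequence is $1,2,4,16,65536,\dots$, and for integers $n\ge1$ put
$$h(n)=\max\{j:\ t_j\le n\}.$$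
Thus $h(1)=0$, $h=1$ on $\{2,3\}$, $h=2$ on $\{4,\dots,15\}$, $h=3$ on $\{16,\dots,65535\}$. The function $h$ is a version of $\log^*$: it tends to infinity, extremely slowly. For $k\in\mathbb N_0$ define weights
$$\varphi_k(d)=d\,(h(d)+3k)\quad(d\ge1),\qquad \varphi_k(0)=0,\qquad g_k(d)=e^{\varphi_k(d)} .$$

For each $m\ge1$ let $X_m\ne\emptyset$ be a locally compact Hausdorff space, and let
$$E=c_0\text{-}\bigoplus_{m\ge1}M_{m+1}(C_0(X_m))$$
be the $C^*$-algebra of all families $x=(x^{(m)})$ of matrices over $C_0(X_m)$ with $\|x^{(m)}\|\to0$, with the supremum norm. The matrix indices in block $m$ run over $0,\dots,m$. On a first reading take every $X_m$ to be a point: then block $m$ is the algebra $M_{m+1}(\mathbb C)$, and $E$ consists of block diagonal compact operators on $\bigoplus_m\mathbb C^{m+1}$. Let $\mathcal B$ be a unital $C^*$-algebra containing $E$ as a $C^*$-subalgebra, and set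
$$p_k(x)=\sum_m\sum_{i,j=0}^m g_k(|i-j|)\,\|x^{(m)}_{ij}\|,\qquad \mathcal A_0=\{x\in E:\ p_k(x)<\infty\ \text{for all }k\},\qquad \mathcal A=\mathbb C1_{\mathcal B}+\mathcal A_0,$$
with the topology given by
$$P_k(\lambda+x)=|\lambda|+p_k(x),\qquad k\in\mathbb N_0 .$$

So an entry at distance $d$ from the diagonal is charged $e^{d(h(d)+3k)}$. If $h$ were constant, this would be an exponential weight $e^{cd}$, and each $p_k$ would be submultiplicative by the triangle inequality. The factor $h(d)$ makes the weight superexponential, but only just. Everything below depends on this weight being superexponential and yet so close to exponential.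

## $\Psi^*$-algebras and submultiplicativity: what the algebra is for

**Definition ($\Psi_0$- and $\Psi^*$-algebras; following Gramsch).** Let $\mathcal B$ be a unital Banach algebra. A subalgebra $\mathcal A\subset\mathcal B$ containing the unit of $\mathcal B$ is a *$\Psi_0$-algebra* if

1. $\mathcal A$ carries a fixed topology $\tau_{\mathcal A}$ making it a Fréchet algebra, and the embedding $(\mathcal A,\tau_{\mathcal A})\hookrightarrow\mathcal B$ is continuous;
2. $\mathcal A$ is *spectrally invariant* in $\mathcal B$: $\mathcal A\cap\mathcal B^{-1}=\mathcal A^{-1}$, where $\mathcal A^{-1},\mathcal B^{-1}$ are the groups of invertible elements.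

If moreover $\mathcal B$ is a $C^*$-algebra and $a^*\in\mathcal A$ for all $a\in\mathcal A$, then $\mathcal A$ is a *$\Psi^*$-algebra*.

**Definition (submultiplicative).** A Fréchet algebra $(\mathcal A,\tau_{\mathcal A})$ is *submultiplicative* if $\tau_{\mathcal A}$ is given by a defining system of seminorms $\{\|\cdot\|_k:k\in\mathbb N\}$ with $\|ab\|_k\le\|a\|_k\|b\|_k$ for all $a,b\in\mathcal A$ and all $k$.

*Example.* $C^\infty[0,1]\subset C[0,1]$ is a $\Psi^*$-algebra: if a smooth $f$ has no zero, then $1/f$ is smooth. The seminorms $\|f\|_k=\sum_{j\le k}\|f^{(j)}\|_\infty/j!$ define its topology and are submultiplicative, since by the Leibniz rule $(fg)^{(j)}/j!=\sum_{i\le j}\frac{f^{(i)}}{i!}\frac{g^{(j-i)}}{(j-i)!}$. *Non-example.* The disk algebra in $C(\mathbb T)$ is not spectrally invariant: $z$ is invertible in $C(\mathbb T)$, but $1/z$ is not in the disk algebra.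

The question is: **must every $\Psi^*$-algebra, commutative or not, be submultiplicative for its topology $\tau_{\mathcal A}$?** It is recorded as open at the time of writing in "Pseudodifferential Analysis in $\Psi^*$-Algebras on Transmission Spaces, Infinite Solving Ideal Chains and $K$-Theory for Conformally Compact Spaces". The background facts quoted there are these.

* (a) Mitiagin, Rolewicz and Żelazko: a commutative Fréchet algebra is submultiplicative if and only if for every entire function $g(z)=\sum_{n\ge1}a_nz^n$ and every $x$ the series $g(x)$ converges.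
* (b) If a Fréchet algebra has an open group of invertible elements, then inversion is continuous and Waelbroeck's holomorphic functional calculus applies. With (a), every commutative Fréchet algebra with open group of invertible elements is submultiplicative.
* (c) There are non-commutative Fréchet algebras with an open group of invertible elements that are not submultiplicative.

A $\Psi^*$-algebra always has an open group of invertible elements: $\mathcal A^{-1}$ is the preimage of the open set $\mathcal B^{-1}$ under the continuous embedding. So the answer is yes for commutative algebras. In general it is no, and the algebra of the first section shows this.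

**Theorem A.** $(\mathcal A,(P_k))$ is a $\Psi^*$-algebra in $\mathcal B$ and is not submultiplicative. In particular this holds when all $X_m$ are points, $H=\bigoplus_m\mathbb C^{m+1}$, and $\mathcal B=\mathbb C1+E\subset\mathbb C1+\mathcal K(H)$, or $\mathcal B=\mathbb C1+\mathcal K(H)$, or $\mathcal B=\mathcal L(H)$.

A $C^*$-algebra is *subhomogeneous* if the dimensions of its irreducible representations are bounded by a finite number. For instance $M_n(C(X))$, $X$ compact, is subhomogeneous (all these dimensions are $n$), while $\mathbb C1+\mathcal K(H)$ with $\dim H=\infty$ is not, since its identity representation is irreducible.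

**Theorem B.** Every unital $C^*$-algebra $\mathcal B$ that is not subhomogeneous contains a $\Psi^*$-algebra that is not submultiplicative.

For the third result, call $x_1,\dots,x_n$ a *chain* if $x_ix_l=0$ whenever $l\ne i+1$. The matrix units $E_{0,1},E_{1,2},\dots,E_{n-1,n}$ are the model.

**Theorem C.** Let $\mathcal A$ be a Fréchet algebra with open group of invertible elements (e.g. any $\Psi^*$-algebra), and let $p$ be a continuous seminorm.

1. There is a continuous seminorm $q$ with $p\big(\frac1{n!}\sum_{\sigma\in S_n}x_{\sigma(1)}\cdots x_{\sigma(n)}\big)\le\prod_iq(x_i)$ for all $n\ge1$ and $x_1,\dots,x_n\in\mathcal A$.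
2. Let $\Lambda_0(t)=t$, $\Lambda_{j+1}(t)=\log(1+\Lambda_j(t))$. For every $j\ge1$ there is a continuous seminorm $q_j$ such that $p(x_1\cdots x_n)\le e^{n\Lambda_j(n)}\prod_iq_j(x_i)$ for all $n$ and all chains $x_1,\dots,x_n$.

Theorem C says which estimates survive in every $\Psi^*$-algebra. Compared with the chains in the next section, it also says that the failure in Theorem A is almost the fastest possible for products of this kind.

## Chains of matrix units exclude submultiplicative seminorms

The easy half of Theorem A comes first. That $\mathcal A$ is a Fréchet algebra will be proved below; here we only compute.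

For $m\ge1$ choose $f\in C_0(X_m)$ with $f\ge0$, $\|f\|=1$ (Urysohn), and put
$$e_i=f\otimes E^{(m)}_{i-1,i},\qquad 1\le i\le m .$$
This is a chain, because $E_{i-1,i}E_{l-1,l}=0$ unless $l=i+1$. Its product is $e_1\cdots e_m=f^m\otimes E^{(m)}_{0,m}$ with $\|f^m\|=1$. Since $g_q(1)=e^{h(1)+3q}=e^{3q}$ and $g_0(m)=e^{mh(m)}$,
$$P_q(e_i)=e^{3q},\qquad P_0(e_1\cdots e_m)=e^{mh(m)} . \tag{1}$$

**Claim.** $\tau_{\mathcal A}$ is not given by submultiplicative seminorms.

*Proof.* Suppose it is. Then $P_0\le c\,\|\cdot\|_\star$ with some $c>0$, where $\|\cdot\|_\star$ is the maximum of finitely many members of the system. This maximum is again submultiplicative, because $\|ab\|_k\le\|a\|_k\|b\|_k\le\|a\|_\star\|b\|_\star$ for each $k$ involved. It is continuous, and the $P_q$ increase with $q$, so $\|\cdot\|_\star\le c'P_q$ for some $q$ and $c'>0$. By (1),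
$$e^{mh(m)}=P_0(e_1\cdots e_m)\le c\prod_{i=1}^m\|e_i\|_\star\le c\,(c'e^{3q})^m,$$
that is, $h(m)\le\frac{\log c}m+\log c'+3q$ for all $m$. This contradicts $h(m)\to\infty$. $\square$

Only $h\to\infty$ was used, so any superexponential weight would do here. The difficulty is spectral invariance.

## Powers of one element: two estimates that fail, and an example that gains a factorial

Suppose $1+x$ is invertible in $\mathcal B$, with $x\in\mathcal A_0$. To show that the inverse lies in $\mathcal A$ we must bound each $p_k$ of it. Finitely many blocks are harmless. On the remaining blocks, $r=(x^{(m)})_{m>M}$, we would like to sum the Neumann series $\sum(-r)^n$ in $p_k$. By choosing $M$ we can make $p_{k'}(r)$ small for *one* $k'$, chosen in advance. So we want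
$$p_k(r^n)\le c\,\big(K\,p_{k'}(r)\big)^n\qquad\text{for all }n,\ \text{with $k'$ independent of }n. \tag{2}$$

**Iterating the product inequality fails.** We will see that $p_k(xy)\le A\,p_{k+1}(x)p_{k+1}(y)$ with a constant $A$. Repeated halving gives, by induction on $j$,
$$p_k(r^{2^j})\le A\,p_{k+1}(r^{2^{j-1}})^2\le A^{2^j-1}p_{k+j}(r)^{2^j}.$$
Each halving costs one index, and $k+j\to\infty$. If $r$ has a single nonzero entry of norm $\alpha$, next to the diagonal, then $p_{k+j}(r)=\alpha e^{3(k+j)}$, which exceeds any bound as $j\to\infty$ however small $\alpha$ is. So this gives nothing like (2).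

**A pointwise bound for $n$ factors cannot hold.** One could try to treat all $n$ factors at once through $g_k(d_1+\dots+d_n)\le A^n\prod_lg_{k'}(d_l)$, which would give (2). With all $d_l=1$ it reads $h(n)+3k\le\log A+3k'$, which is false for large $n$. This is the computation of the previous section again: an inequality that treats the $n$ factors as unrelated would also bound the chains $e_1\cdots e_m$. We must use that all factors are the same $r$.

**A power by hand.** Take $X_m$ a point and $r=\alpha\sum_{i=1}^mE^{(m)}_{i-1,i}$ in one block, $\alpha>0$. Then $r^m=\alpha^mE^{(m)}_{0,m}$, so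
$$p_k(r^m)=\alpha^me^{m(h(m)+3k)},\qquad p_{k+1}(r)^m=m^m\alpha^me^{3(k+1)m},\qquad \frac{p_k(r^m)}{p_{k+1}(r)^m}=e^{m(h(m)-\log m-3)} .$$
To reach the far corner by a power of one element, $r$ must contain all $m$ edges $(i-1,i)$. They add up in $p_{k+1}(r)$, and $p_{k+1}(r)^m$ contains $m^m\ge m!$. That beats $e^{mh(m)}$ easily.

In general $p_k(r^n)$ is a sum over paths $(i_0,\dots,i_n)$, and a path may repeat its edges, so one does not always gain $1/n!$. For $r=\alpha(E_{01}+E_{10})$ we have $r^{2l}=\alpha^{2l}(E_{00}+E_{11})$, and nothing is gained; but here the displacement is $0$ and nothing is needed. The following balances gain against need. Along a path call a step a *record* if it reaches a new maximum. The record steps alone account for the whole displacement $i_n-i_0$ (when it is $\ge0$), and their heads are strictly increasing. So $s$ records are $s$ edges in a prescribed order, and summing over such $s$-tuples gains $1/s!$. It remains that the weights may lose at most $s!\,e^{Cs}$ when a distance is split into $s$ pieces. This is Lemma 1.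

## The weight inequality with loss $s!$

First we see why $h$ has to grow like $\log^*$. Suppose we want, for weights $\varphi_k(d)=d(h(d)+ck)$ with $h$ nondecreasing,
$$\varphi_k(d_1+\dots+d_s)\le\log s!+Cs+\sum_l\varphi_{k+1}(d_l).$$
Take $s=2^d$ and all $d_l=d$. The inequality becomes $s\,d\,(h(d2^d)-h(d)-c)\le\log s!+Cs\le s(d\log2+C)$, hence
$$h(2^d)\le h(d2^d)\le h(d)+c+\log2+C/d .$$
So $h$ may gain only a bounded amount from $d$ to $2^d$. For $h=\log$ this fails. Our $h$ satisfies $h(2^n)=h(n)+1$.

**Facts about $h$.** $h$ is nondecreasing, unbounded, $h(1)=0$. For $j\ge1$ we have $t_j\le2^n$ if and only if $t_{j-1}\le n$, so $h(2^n)=h(n)+1$. By induction $t_j\ge2^j$ (as $2^{t_j}\ge2^{2^j}\ge2^{j+1}$), so $2^{h(n)}\le t_{h(n)}\le n$, i.e. $h(n)\le\log_2n$. Therefore, for $n\ge2$,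
$$h(n)\le h\big(2^{\lceil\log_2n\rceil}\big)=1+h(\lceil\log_2n\rceil)\le1+\log_2\lceil\log_2n\rceil . \tag{3}$$
Consequently $\varphi_k(d)$ is nondecreasing in $d$ and in $k$, $g_k\ge1$, and $g_k(0)=1$.

**Lemma 1.** There is a constant $C\ge0$ such that for all $k\ge0$, $s\ge1$, all integers $d_1,\dots,d_s\ge1$ and all integers $0\le D\le\sum d_l$,
$$g_k(D)\le s!\,e^{Cs}\prod_{l=1}^sg_{k+1}(d_l).$$

*Proof.* **Step 1: reduction.** By monotonicity we may take $D=S:=\sum d_l$. We must show $Z\le\log s!+Cs$ for
$$Z:=\varphi_k(S)-\sum_l\varphi_{k+1}(d_l)=\sum_ld_l\,\big(h(S)-h(d_l)-3\big).$$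

**Step 2: separate the very short pieces.** Let $L=\{l:h(d_l)\le h(S)-3\}$. If $l\notin L$, then $h(d_l)\ge h(S)-2$ and the summand is $\le-d_l$. In particular $Z\le0$ if $L=\emptyset$.

Let $l\in L$. If $S\le2^{2^{d_l}}$, then $h(S)\le h(d_l)+2$, contrary to $l\in L$. So $S>2^{2^{d_l}}$. Hence $S>4$ and $d_l<\lambda(S):=\log_2\log_2S$, and the summand is at most $d_lh(S)\le\lambda(S)h(S)$.

**Step 3: combine.** Assume $L\ne\emptyset$. Then $\sum_{l\notin L}d_l=S-\sum_{l\in L}d_l\ge S-|L|\lambda(S)$, so
$$Z\le|L|\lambda(S)h(S)-\big(S-|L|\lambda(S)\big)\le s\,\Theta(S)-S,\qquad\Theta(S):=\lambda(S)(h(S)+1).$$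
$\Theta$ is nondecreasing for $S\ge4$, as a product of nondecreasing nonnegative functions. For $S\ge4$ we have $\lceil\log_2S\rceil\le2\log_2S$, so (3) gives $h(S)\le2+\lambda(S)$ and
$$\Theta(S)\le\lambda(S)(\lambda(S)+3)=O\big((\log\log S)^2\big).$$

**Step 4: many long or few short pieces.** If $S\ge s^2$, then $s\le\sqrt S$ and $Z\le\sqrt S\,\Theta(S)-S\le C_1\le C_1s$, where $C_1=\max\{0,\sup_{S\ge4}(\sqrt S\,\Theta(S)-S)\}<\infty$.

If $S<s^2$, then $s^2>4$, so $s\ge3$, and $Z\le s\Theta(S)\le s\Theta(s^2)$. Put $C_2=\max\{0,\sup_{s\ge3}(\Theta(s^2)-\log s+1)\}$, which is finite since $\Theta(s^2)=O((\log\log s)^2)$ as $s\to\infty$. Using $\log s!\ge s\log s-s$,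
$$Z\le s(\log s-1+C_2)\le\log s!+C_2s .$$
Take $C=\max(C_1,C_2)$. $\square$

The number $3$ in the weight is spent as follows: two levels of $h$ give the double logarithm bounding the pieces in $L$, and the third gives the $-d_l$ for the others. A single logarithm in place of $\lambda$ would not do in Step 4, since $s\log_2(s^2)(h(s^2)+1)$ exceeds $\log s!+Cs$ for large $s$.

## Record times and the bound for powers

**Lemma 2.** Let $K=1+e^C$. Then $p_k(r^n)\le2\,(K\,p_{k+1}(r))^n$ for all $k\ge0$, $n\ge1$ and all $r\in E$ with $p_{k+1}(r)<\infty$.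

This is (2) with $k'=k+1$.

*Proof.* **Step 1: a sum over paths.** Fix a block $m$, put $a_{ij}=\|r^{(m)}_{ij}\|$ and $W_m=\sum_{i,j}g_{k+1}(|i-j|)a_{ij}$, so $\sum_mW_m=p_{k+1}(r)$. Since $(r^n)^{(m)}_{i_0i_n}=\sum_{i_1,\dots,i_{n-1}}r^{(m)}_{i_0i_1}\cdots r^{(m)}_{i_{n-1}i_n}$, block $m$ contributes to $p_k(r^n)$ at most
$$\sum_{(i_0,\dots,i_n)}g_k(|i_0-i_n|)\prod_{l=1}^na_{i_{l-1}i_l}. \tag{4}$$

**Step 2: records carry the displacement.** Consider the sequences with $i_n\ge i_0$. Let
$$M_l=\max(i_0,\dots,i_l),\qquad S=\{l\ge1:\ i_l>M_{l-1}\},\qquad s=|S|,\qquad d_l=|i_l-i_{l-1}|.$$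
$M$ changes only at $l\in S$, where $M_l=i_l$. Also $i_{l-1}\le M_{l-1}$. Hence
$$0\le i_n-i_0\le M_n-M_0=\sum_{l\in S}(i_l-M_{l-1})\le\sum_{l\in S}d_l,\qquad d_l\ge1\ (l\in S).$$
By Lemma 1,
$$g_k(i_n-i_0)\le s!\,e^{Cs}\prod_{l\in S}g_{k+1}(d_l). \tag{5}$$
For $s=0$ this is trivial: then $M_n=i_0$, so $i_n=i_0$ and both sides are $1$.

**Step 3: increasing heads give $1/s!$.** Fix $S\subset\{1,\dots,n\}$ and sum over all sequences with $i_n\ge i_0$ and record set $S$. A sequence is determined by its $n$ edges $(i_{l-1},i_l)$. By (5) and $g_{k+1}\ge1$, its term in (4) is at most $s!\,e^{Cs}\prod_{l=1}^ng_{k+1}(d_l)a_{i_{l-1}i_l}$. We enlarge the sum by forgetting that the edges fit together, and keep only one piece of information: the edges with $l\in S$, in order, have strictly increasing heads $i_l$ (these are the successive values of $M_l$).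

The edges $l\notin S$, summed independently, give at most $W_m^{n-s}$. For the others, write $|e|$ for the distance between tail and head of an edge $e$. The sum of $\prod_{\nu=1}^sg_{k+1}(|e_\nu|)a_{e_\nu}$ over all $(e_1,\dots,e_s)$ with strictly increasing heads is at most $W_m^s/s!$. Indeed, the $s!$ rearrangements of such a tuple are distinct terms, all of the same value, in the expansion of $W_m^s$. Different tuples give different rearrangements, since the tuple is recovered by sorting the heads.

So the sequences with record set $S$ contribute at most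
$$s!\,e^{Cs}\cdot W_m^{n-s}\cdot\frac{W_m^s}{s!}=e^{Cs}W_m^n .$$

**Step 4: sum up.** Summing over $S$ gives $\sum_Se^{C|S|}W_m^n=(1+e^C)^nW_m^n=K^nW_m^n$. Sequences with $i_n<i_0$ are carried by the reflection $i\mapsto m-i$ to sequences with $i_n>i_0$ for the matrix $(a_{m-i,m-j})$, which has the same $W_m$, so they contribute at most $K^nW_m^n$ too. Finally $\sum_mW_m^n\le\big(\sum_mW_m\big)^n=p_{k+1}(r)^n$. $\square$

## Spectral invariance and the proof of Theorem A

**Step 1: $\mathcal A$ is a Fréchet space, continuously embedded in $\mathcal B$.** Any family $(x^{(m)}_{ij})$ with $p_0<\infty$ defines an element of $E$, because $\|x^{(m)}\|\le\sum_{ij}\|x^{(m)}_{ij}\|\to0$. So $\mathcal A_0$ is an intersection of countably many weighted $\ell^1$-sums of Banach spaces, with weights increasing in $k$. It is complete: a sequence that is Cauchy for all $p_k$ converges for each $p_k$, and the limits agree entrywise. Next, $1_{\mathcal B}\notin E$. Otherwise $1_{\mathcal B}$ would be a unit of $E$, its blocks would be units of nonzero $C^*$-algebras and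 hence of norm $1$, against the $c_0$-condition. So $\mathbb C1+\mathcal A_0$ is a direct sum, the $P_k$ are well defined, and $\mathcal A$ is a Fréchet space. Finally $\|\lambda+x\|\le P_0(\lambda+x)$, as $g_0\ge1$.

**Step 2: multiplication and involution.** For indices $i,l,j$,
$$g_k(|i-j|)\le2e^{2C}g_{k+1}(|i-l|)\,g_{k+1}(|l-j|).$$
If both distances on the right are $\ge1$, this is Lemma 1 with $s=2$. If one is $0$, it is $g_k\le g_{k+1}$ with $g_{k+1}(0)=1$. Inserting this in $\|(xy)_{ij}\|\le\sum_l\|x_{il}\|\|y_{lj}\|$ gives $p_k(xy)\le2e^{2C}p_{k+1}(x)p_{k+1}(y)$, and expanding $(\lambda+x)(\mu+y)$ gives $P_k(ab)\le2e^{2C}P_{k+1}(a)P_{k+1}(b)$. So $\mathcal A$ is a Fréchet algebra. Since $(x^*)_{ij}=(x_{ji})^*$ and the weights depend on $|i-j|$ only, $p_k(x^*)=p_k(x)$, and $\mathcal A$ is symmetric.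

**Step 3: reduction of spectral invariance to quasi-inverses.** Let $a=\lambda+x\in\mathcal A$ be invertible in $\mathcal B$. Since $\mathbb C1+E$ is a unital $C^*$-subalgebra of $\mathcal B$, spectral permanence gives $a^{-1}\in\mathbb C1+E$. If $\lambda=0$, then $1=x\,a^{-1}\in E$, because $E$ is an ideal in $\mathbb C1+E$; this is a contradiction. So $\lambda\ne0$, and after scaling $\lambda=1$. Comparing scalar parts modulo $E$, $(1+x)^{-1}=1+y$ with $y\in E$. Multiplying out in each block,
$$x^{(m)}+y^{(m)}+x^{(m)}y^{(m)}=0=x^{(m)}+y^{(m)}+y^{(m)}x^{(m)} .$$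
This says that $y^{(m)}$ is the *quasi-inverse* of $x^{(m)}$, i.e. $1+y^{(m)}$ is inverse to $1+x^{(m)}$ after adjoining a unit. So it is unique. We must show $p_k(y)<\infty$ for all $k$.

**Step 4: the Neumann series on the tail.** Fix $k$. As $p_{k+1}(x)<\infty$, there is $M$ such that $r:=(x^{(m)})_{m>M}$ has $p_{k+1}(r)\le1/(2K)$. By Lemma 2, $\sum_{n\ge1}p_k(r^n)\le\sum_{n\ge1}2\cdot2^{-n}=2$. Since $\|\cdot\|\le p_k$, the series $z=\sum_{n\ge1}(-r)^n$ converges in $E$, and $\|z^{(m)}_{ij}\|\le\sum_n\|(r^n)^{(m)}_{ij}\|$ gives $p_k(z)\le2$. Also $r+z+rz=0=r+z+zr$. By uniqueness $y^{(m)}=z^{(m)}$ for $m>M$. The blocks $m\le M$ have finitely many entries $y^{(m)}_{ij}$, each of finite norm. Hence $p_k(y)<\infty$. The number $M$ depends on $k$, but $y$ does not, so $y\in\mathcal A_0$ and $a^{-1}\in\mathcal A$.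

So $\mathcal A$ is a $\Psi^*$-algebra, and by the claim above it is not submultiplicative. If all $X_m$ are points, $E$ is a $C^*$-subalgebra of $\mathcal K(H)$, and each of the three listed $\mathcal B$ contains it. This proves Theorem A. $\blacksquare$

There is no conflict with fact (a). Lemma 2 and the binomial theorem give $P_k((\lambda+x)^n)\le2\,(|\lambda|+K\,p_{k+1}(x))^n$, so every entire function operates on $\mathcal A$. In this noncommutative algebra that is not enough for submultiplicativity.

## Matrix blocks inside a $C^*$-algebra that is not subhomogeneous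

To prove Theorem B it suffices, by Theorem A, to embed some $E=c_0\text{-}\bigoplus_mM_{m+1}(C_0(X_m))$ in $\mathcal B$. This is why general $X_m$ were allowed. We need Kadison's transitivity theorem: if $\pi$ is an irreducible representation of $\mathcal B$, $\eta_1,\dots,\eta_n$ are linearly independent and $T$ is a bounded operator, there is $b\in\mathcal B$ with $\pi(b)\eta_j=T\eta_j$ for all $j$; if $T=T^*$, one can take $b=b^*$.

Let $\mathcal B\subset\mathcal L(H_{\mathcal B})$ faithfully and unitally. As $\mathcal B$ is not subhomogeneous, there is for each $N$ an irreducible representation $\pi_N$ of dimension $\ge N$ (possibly infinite).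

**Step 1: one self-adjoint element with many spectral values in every $\pi_N$.** Let $U_N=\{a\in\mathcal B_{sa}:|\sigma(\pi_N(a))|\ge N\}$.

*$U_N$ is open.* For self-adjoint $S,T$, each point of $\sigma(S)$ has distance at most $\|S-T\|$ from $\sigma(T)$: if $\mathrm{dist}(t,\sigma(T))>\|S-T\|$, then $\|(T-t)^{-1}\|\,\|S-T\|<1$ and $S-t=(T-t)\big(1+(T-t)^{-1}(S-T)\big)$ is invertible. So if $\sigma(\pi_N(a))$ contains $N$ points with mutual distances $>2\delta$ and $\|a'-a\|<\delta$, each of them has a point of $\sigma(\pi_N(a'))$ within $\delta$, and these $N$ points are distinct.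

*$U_N$ is dense.* Suppose $\sigma(\pi_N(a))$ has fewer than $N$ points. Then it is finite, and the representation space is the orthogonal sum of the eigenspaces of $\pi_N(a)$. Its dimension is $\ge N$, so there are orthonormal eigenvectors $\eta_1,\dots,\eta_N$, with eigenvalues $\mu_j$. Kadison's theorem with $T=\sum_jj\,\langle\cdot,\eta_j\rangle\eta_j$ gives $b\in\mathcal B_{sa}$ with $\pi_N(b)\eta_j=j\eta_j$. Then $\pi_N(a+\varepsilon b)\eta_j=(\mu_j+\varepsilon j)\eta_j$, and for all but finitely many real $\varepsilon$ these $N$ eigenvalues are distinct. So $a+\varepsilon b\in U_N$ for arbitrarily small $\varepsilon$.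

By Baire's theorem in the complete space $\mathcal B_{sa}$ there is $a\in\bigcap_NU_N$. Put $S_N=\sigma(\pi_N(a))\subset\sigma(a)$, so $|S_N|\ge N$.

**Step 2: disjoint intervals, $m+1$ of them for each $m$.** We construct pairwise disjoint open intervals $I^{(m)}_j$ ($m\ge1$, $0\le j\le m$) and numbers $N_m$ with $S_{N_m}\cap I^{(m)}_j\ne\emptyset$ for all $j$. Start with an open interval $J_0\supset\sigma(a)$; then $\sup_N|S_N\cap J_0|=\infty$. Given an open interval $J_{m-1}$ with $\sup_N|S_N\cap J_{m-1}|=\infty$, choose $N_m$ and points $s_1<\dots<s_{2m+3}$ in $S_{N_m}\cap J_{m-1}$, and cut $J_{m-1}$ at $s_{m+2}$. Each of the two open pieces contains $m+1$ of these points. Since $|S_N\cap J_{m-1}|$ is at most $1$ plus the numbers for the two pieces, one piece, called $J_m$, has $\sup_N|S_N\cap J_m|=\infty$. In the other piece take disjoint small open intervals $I^{(m)}_0,\dots,I^{(m)}_m$ around the $m+1$ points there. They lie in $J_{m-1}\setminus J_m$, so intervals for different $m$ are disjoint.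

Let $b^{(m)}_j=f(a)$ with $f\ge0$ continuous and $f>0$ exactly on $I^{(m)}_j$. All these positive elements of $\mathcal B$ are pairwise orthogonal (products $0$), and $\pi_{N_m}(b^{(m)}_j)=f(\pi_{N_m}(a))\ne0$.

**Step 3: linking $b_0,\dots,b_m$.** Fix $m$ and write $b_j=b^{(m)}_j$, $\pi=\pi_{N_m}$. The aim is to find elements $y_j$ that start at a common place and end under $b_j$. Put $y_0=b_0$. If $y_{j-1}$ is constructed with $\pi(|y_{j-1}|)\ne0$, choose $\eta$ with $\pi(|y_{j-1}|)\eta\ne0$, $\xi$ with $\pi(b_j)\xi\ne0$, and, by Kadison, $c_j\in\mathcal B$ with $\pi(c_j)\pi(|y_{j-1}|)\eta=\xi$. Set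
$$y_j=b_jc_j|y_{j-1}| .$$
Then $\pi(y_j)\eta=\pi(b_j)\xi\ne0$, so $\pi(|y_j|)^2=\pi(y_j^*y_j)\ne0$ and the construction continues up to $j=m$.

**Step 4: from $y_j$ to partial isometries with common initial projection.** Let $y_j=u_j|y_j|$ be the polar decomposition in $\mathcal L(H_{\mathcal B})$. So $u_j^*u_j$ is the projection onto $\overline{\operatorname{ran}|y_j|}$, and $\operatorname{ran}u_j=\overline{\operatorname{ran}y_j}\subset\overline{\operatorname{ran}b_j}$.

For $j\ge1$, $y_j^*y_j\in|y_{j-1}|\mathcal B|y_{j-1}|$, so every polynomial without constant term in $y_j^*y_j$ lies in $|y_{j-1}|\mathcal B$. Approximating the square root on $[0,\|y_j\|^2]$ uniformly by such polynomials gives $|y_j|\in\overline{|y_{j-1}|\mathcal B}$. Then $|y_j|\mathcal B\subset\overline{|y_{j-1}|\mathcal B}$, and inductively $|y_j|\in\overline{|y_i|\mathcal B}$ for $i\le j$. Put $a_m=|y_m|$. For $0\le j\le m$ we get $a_m\in\overline{|y_j|\mathcal B}$, hence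
$$u_ja_m\in\overline{u_j|y_j|\mathcal B}=\overline{y_j\mathcal B}\subset\mathcal B,\qquad\overline{\operatorname{ran}a_m}\subset\overline{\operatorname{ran}|y_j|}. \tag{6}$$
Let $e$ be the projection onto $\overline{\operatorname{ran}a_m}$ and $w_j=u_je$. By (6) $u_j^*u_je=e$, so $w_j^*w_j=e$. For $i\ne j$ the ranges of $u_i,u_j$ lie in the orthogonal spaces $\overline{\operatorname{ran}b_i},\overline{\operatorname{ran}b_j}$, so $w_i^*w_j=e\,u_i^*u_j\,e=0$. Thus
$$w_i^*w_j=\delta_{ij}e . \tag{7}$$

**Step 5: the block $M_{m+1}(C_0(X_m))$ in $\mathcal B$.** Let $X_m=\sigma(a_m)\setminus\{0\}\subset(0,\infty)$. It is nonempty because $a_m\ge0$ and $a_m\ne0$. For $f\in C_0(X_m)$, extended by $f(0)=0$, we have $f(a_m)=ef(a_m)e$. Define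
$$\psi_m:\ C_0(X_m)\otimes M_{m+1}\to\mathcal L(H_{\mathcal B}),\qquad\psi_m(f\otimes E_{ij})=w_if(a_m)w_j^* .$$
By (7), $w_if(a_m)w_j^*\,w_kg(a_m)w_l^*=\delta_{jk}\,w_i(fg)(a_m)w_l^*$, and $(w_if(a_m)w_j^*)^*=w_j\bar f(a_m)w_i^*$. So $\psi_m$ is a $*$-homomorphism. It is injective, since $w_i^*\psi_m(F)w_j=F_{ij}(a_m)$ determines $F_{ij}$ on $X_m$; so it is isometric. Its range lies in $\mathcal B$: for $f(t)=t^2f_1(t)$ with a polynomial $f_1$,
$$w_if(a_m)w_j^*=(u_ia_m)\,f_1(a_m)\,(u_ja_m)^*\in\mathcal B$$
by (6). Moreover $t^2\mathbb C[t]$ is dense in $C_0(X_m)$ by Stone–Weierstrass: it is closed under products and conjugation, and $t^2$ separates the points of $X_m\subset(0,\infty)$ and vanishes nowhere on it.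

**Step 6: all blocks together.** The operators $\psi_m(F)$ and their adjoints have range in $H_m:=\overline{\operatorname{span}}\bigcup_j\operatorname{ran}b^{(m)}_j$, so they live on $H_m$. The $H_m$ are mutually orthogonal, since all the $b^{(m)}_j$ are. Hence for $x\in E$ the sum $\sum_m\psi_m(x^{(m)})$ is an orthogonal sum of operators with norms $\|x^{(m)}\|\to0$. It converges in norm, lies in $\mathcal B$, and has norm $\sup_m\|x^{(m)}\|$. So $x\mapsto\sum_m\psi_m(x^{(m)})$ is an isometric $*$-embedding of $E$ into $\mathcal B$. Theorem A now gives a $\Psi^*$-algebra in $\mathcal B$ that is not submultiplicative. $\blacksquare$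

For commutative $\mathcal B$ facts (a) and (b) give submultiplicativity. Whether every $\Psi^*$-algebra inside a non-commutative subhomogeneous $C^*$-algebra is submultiplicative is not settled by these arguments.

## Symmetrized products and chains when the group of invertible elements is open

Now let $\mathcal A$ be as in Theorem C. By fact (b) inversion in $\mathcal A$ is continuous. This is all that is used.

**Step 1: powers of one element.** Let $p$ be a continuous seminorm and $M=p(1)+1\ge1$. Since $\mathcal A^{-1}$ is open and inversion is continuous at $1$, there is a continuous seminorm $q_0$ such that $q_0(x)\le1$ implies $1-x\in\mathcal A^{-1}$ and $p((1-x)^{-1})\le M$. We claim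
$$p(x^n)\le M\,q_0(x)^n\qquad(x\in\mathcal A,\ n\ge1). \tag{8}$$
Let $q_0(x)\le1$. For $|z|\le1$ also $q_0(zx)\le1$, so $F(z)=(1-zx)^{-1}$ exists, $p(F(z))\le M$, and $F$ is continuous. From
$$F(z)-F(w)=(z-w)F(z)\,x\,F(w)$$
and continuity, $F$ is holomorphic in $|z|<1$. Multiplying $(1-zx)\sum_{j\le n}z^jx^j=1-z^{n+1}x^{n+1}$ by $F(z)$ gives $F(z)=\sum_{j\le n}z^jx^j+z^{n+1}x^{n+1}F(z)$, so the $n$-th Taylor coefficient of $F$ at $0$ is $x^n$. For a linear functional $\ell$ with $|\ell|\le p$, Cauchy's estimate for $\ell\circ F$ on $|z|=\rho<1$ gives $|\ell(x^n)|\le M\rho^{-n}$. Let $\rho\to1$ and take the supremum over $\ell$ (Hahn–Banach): $p(x^n)\le M$. For general $x$ use homogeneity: if $q_0(x)>0$, scale. If $q_0(x)=0$, then $t^np(x^n)=p((tx)^n)\le M$ for all $t>0$, so $p(x^n)=0$.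

**Step 2: polarization, proving part 1.** Without any commutativity,
$$\sum_{\sigma\in S_n}x_{\sigma(1)}\cdots x_{\sigma(n)}=2^{-n}\sum_{\varepsilon\in\{\pm1\}^n}\Big(\prod_i\varepsilon_i\Big)\Big(\sum_i\varepsilon_ix_i\Big)^n .$$
Indeed, expand the power into words $x_{i_1}\cdots x_{i_n}$. The average of $\prod_i\varepsilon_i\cdot\varepsilon_{i_1}\cdots\varepsilon_{i_n}$ over all signs is $1$ if every index $1,\dots,n$ occurs an odd number of times among $i_1,\dots,i_n$, and $0$ otherwise. As there are only $n$ letters, odd means exactly once, and the words are those of the permutations.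

Let $q_0(x_i)\le1$ for all $i$. Then $q_0(\sum_i\varepsilon_ix_i)\le n$, so by (8) and $n!\ge(n/e)^n$,
$$p\Big(\sum_\sigma x_{\sigma(1)}\cdots x_{\sigma(n)}\Big)\le Mn^n\le Me^n\,n!\le n!\,\big(e\max(M,1)\big)^n .$$
Both sides of the inequality in part 1 are homogeneous in each $x_i$, so part 1 holds with $q=e\max(M,1)\,q_0$. If some $q_0(x_i)=0$, replacing $x_i$ by $tx_i$ with $t\to\infty$ shows that the left side vanishes. This proves part 1.

**Step 3: chains, the case $j=1$.** Part 2 is proved by induction on $j$, for all $p$ simultaneously. If $\sigma\in S_n$ is not the identity, then $\sigma(r+1)\ne\sigma(r)+1$ for some $r$: otherwise $\sigma(r)=\sigma(1)+r-1$ for all $r$, which forces $\sigma(1)=1$ and $\sigma=\mathrm{id}$. For a chain, $x_{\sigma(r)}x_{\sigma(r+1)}=0$ for this $r$. So only $\sigma=\mathrm{id}$ survives in part 1, and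
$$p(x_1\cdots x_n)\le n!\prod_iq(x_i)\le e^{n\log(1+n)}\prod_iq(x_i)=e^{n\Lambda_1(n)}\prod_iq(x_i).$$

**Step 4: grouping, from $j$ to $j+1$.** The factor $n!$ is paid for $n$ letters. If we group the letters into $N\approx n/\log n$ words, it is replaced by $N!\le e^{2n}$, and each word is short enough that the induction hypothesis costs little. In detail, take $q$ for $p$ from part 1, and let $q'$ be the seminorm that the induction hypothesis gives for $q$. Let $d=\lceil\log(1+n)\rceil$; then $1\le d\le n$ since $0<\log(1+n)\le n$. Split $x_1,\dots,x_n$ into $N=\lceil n/d\rceil\le2n/d$ nonempty consecutive groups of lengths $d_1,\dots,d_N\le d$, with products $z_1,\dots,z_N$. If $\sigma\in S_N$ is not the identity, choose $r$ with $\sigma(r+1)\ne\sigma(r)+1$. The first letter of group $\sigma(r+1)$ is then not the successor of the last letter of group $\sigma(r)$, so $z_{\sigma(r)}z_{\sigma(r+1)}=0$. Part 1 gives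
$$p(x_1\cdots x_n)=p(z_1\cdots z_N)\le N!\prod_iq(z_i),\qquad\log N!\le N\log n\le\frac{2n\log n}{\log(1+n)}\le2n .$$
Each group is itself a chain, so by the induction hypothesis and monotonicity of $\Lambda_j$,
$$\prod_iq(z_i)\le\prod_ie^{d_i\Lambda_j(d_i)}\prod_lq'(x_l)\le e^{n\Lambda_j(d)}\prod_lq'(x_l).$$
Now $\Lambda_j$ is the $j$-fold iterate of $t\mapsto\log(1+t)$. So it is increasing and $1$-Lipschitz on $[0,\infty)$, and $\Lambda_j\circ\Lambda_1=\Lambda_{j+1}$. As $d\le\Lambda_1(n)+1$, we get $\Lambda_j(d)\le\Lambda_{j+1}(n)+1$. Altogether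
$$p(x_1\cdots x_n)\le e^{2n}\,e^{n\Lambda_{j+1}(n)+n}\prod_lq'(x_l)=e^{n\Lambda_{j+1}(n)}\prod_l\big(e^3q'\big)(x_l),$$
so $q_{j+1}=e^3q'$ works. This proves Theorem C. $\blacksquare$

**How Theorem C meets Theorem A.** Let $\mathcal A$ be the algebra of Theorem A, $p=P_0$, and $e_1,\dots,e_m$ the chain in (1). Any continuous seminorm $q$ satisfies $q\le c'P_k$ for some $k$ and $c'>0$, so $\prod_iq(e_i)\le(c'e^{3k})^m$, while $P_0(e_1\cdots e_m)=e^{mh(m)}$ with $h(m)\to\infty$. Hence the symmetrization in C.1 cannot be dropped, and in C.2 the functions $\Lambda_j(n)$ cannot be replaced by a constant. The growth $e^{nh(n)}$ with $h\approx\log^*$ is attained, while C.2 excludes growth faster than every $e^{n\Lambda_j(n)+O_j(n)}$.
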